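# The monodromy group of a convergent $F$-isocrystal over an open set is the stabilizer of its slope filtration

## 1. The stabilizer of the slope filtration, tested on small groups

Let $X$ be a smooth, geometrically connected variety of positive dimension over a finite field $k$ of characteristic $p$, and let $\mathcal C(X,\overline{\mathbb Q}_p)$ be the category of convergent $\overline{\mathbb Q}_p$-$F$-isocrystals on $X$. Take an object $\mathcal C$ and a dense open $U\subset X$. The object $\mathcal C$ has a monodromy group $G$, its restriction $\mathcal C|_U$ has a monodromy group $H\subset G$, and we ask how much smaller $H$ can be. Restricting to $U$ can create new subobjects. The ones we know about come from slopes: on a suitable $U$ the object acquires a slope filtration, which need not exist on $X$. Every element of $H$ must respect it. The first guess is that this is the only new constraint: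

$$H=\text{the stabilizer in } G \text{ of the slope filtration of } \mathcal C|_U .$$

We make this precise and test it.

**Definition (the two groups).** Let $\langle\mathcal C\rangle$ and $\langle\mathcal C|_U\rangle$ be the Tannakian subcategories generated by $\mathcal C$ and $\mathcal C|_U$. Fix a $\overline{\mathbb Q}_p$-valued fibre functor $\eta_U$ on $\langle\mathcal C|_U\rangle$, and put $G(\mathcal C|_U)=\mathrm{Aut}^\otimes(\eta_U)$ and $G(\mathcal C)=\mathrm{Aut}^\otimes(\eta_U\circ\mathrm{res}_U)$. Restriction to $U$ induces a closed immersion $G(\mathcal C|_U)\subset G(\mathcal C)$.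

**Definition (slope filtration).** $\mathcal C|_U$ admits a slope filtration on $U$ if there is a filtration
$$S_\bullet(\mathcal C|_U):\quad \mathcal C|_U=S_1\supsetneq S_2\supsetneq\dots\supsetneq S_s\supsetneq S_{s+1}=0$$
by sub-$F$-isocrystals with each $S_i/S_{i+1}$ isoclinic of some slope $\lambda_i\in\mathbb Q$ and $\lambda_1>\lambda_2>\dots>\lambda_s$.

So the smallest nonzero step $S_s$ carries the minimal slope, and the quotient $S_1/S_2$ carries the maximal slope. The filtration is unique when it exists. In that case every object of $\langle\mathcal C|_U\rangle$ has a slope filtration, and these filtrations are functorial, exact and compatible with tensor products. Applying $\eta_U$ gives a $\otimes$-filtration of $\eta_U$ indexed by slopes, and this has a $\otimes$-splitting, that is, a $\otimes$-grading by slopes inducing it.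

**Definition (the cocharacter $\omega$).** Choose such a splitting and a positive integer $n_0$ with $n_0\lambda\in\mathbb Z$ for all slopes $\lambda$ that occur. Then $\omega:\mathbb G_{m,\overline{\mathbb Q}_p}\to G(\mathcal C|_U)$ is the cocharacter acting on the slope-$\lambda$ part by $t\mapsto t^{n_0\lambda}$.

Two splittings give cocharacters conjugate under $G(\mathcal C|_U)$, and changing $n_0$ does not change the centralizer. So whether $G(\mathcal C|_U)$ contains the centralizer of $\omega$ does not depend on the choices.

The problem, posed in the paper "Variations On A Tannakian Cebotarev Density Theorem" as the *weak generalized parabolicity conjecture*, asks to prove or disprove: for every $\mathcal C\in\mathcal C(X,\overline{\mathbb Q}_p)$ and every dense open $U\subset X$ such that $\mathcal C|_U$ admits a slope filtration, $G(\mathcal C|_U)$ contains the centralizer $Z_{G(\mathcal C)}(\omega)$. The guess above is stronger. By D'Addezio's theorem on Crew's parabolicity conjecture, the guess is correct when $\mathcal C$ is $\dagger$-extendable, that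 is, when $\mathcal C$ comes from an overconvergent $\overline{\mathbb Q}_p$-$F$-isocrystal by the forgetful functor. In these notes we prove it with no such hypothesis.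

**Theorem B.** Let $\mathcal C\in\mathcal C(X,\overline{\mathbb Q}_p)$ and let $U\subset X$ be dense open such that $\mathcal C|_U$ has a slope filtration. Then $G(\mathcal C|_U)=\mathrm{Stab}_{G(\mathcal C)}(S_\bullet(\mathcal C|_U))$. In particular $G(\mathcal C|_U)\supset Z_{G(\mathcal C)}(\omega)$: the weak generalized parabolicity conjecture holds.

Write $G=G(\mathcal C)$, $H=G(\mathcal C|_U)$, $P=\mathrm{Stab}_G(S_\bullet(\mathcal C|_U))$. Since the $S_i$ are subobjects on $U$, always $H\subset P$. Here are three cases by hand.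

*The case $U=X$.* Then $H=G$, and the $S_i$ are subobjects of $\mathcal C$ itself, so $P=G$. The guess holds.

*The case where $\mathcal C$ is unit-root on $X$ (all slopes $0$).* The filtration has one step, $\omega$ is trivial and $P=Z_G(\omega)=G$, so the guess says $H=G$. Unit-root objects on $X$ are the same as continuous $p$-adic representations of $\pi_1(X)$ (recalled as (F2) below), so $G$ is the Zariski closure of the image of $\pi_1(X)$ and $H$ that of the image of $\pi_1(U)$. As $X$ is normal, $\pi_1(U)\to\pi_1(X)$ is surjective, so $H=G$.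

*The case of rank two, slopes $0<1$ on $U$, and $G=\mathrm{GL}_2$.* Let $e_0$ span $\eta_U(S_2)$ and let $e_1$ span the slope-$1$ part of the grading. With $n_0=1$ we have $\omega(t)=\mathrm{diag}(1,t)$. Here $P$ is the Borel subgroup $B$ stabilizing $\langle e_0\rangle$, with unipotent radical $N_B$, and $Z_G(\omega)$ is the diagonal torus $T$. The image of $H$ in $B/N_B=\mathbb G_m\times\mathbb G_m$ contains $1\times\mathbb G_m$, so it is $A\times\mathbb G_m$ with $A=\mathbb G_m$ or $A=\mu_n$; and $H\cap N_B$ is $1$ or $N_B$ (a closed subgroup of $\mathbb G_a$ in characteristic $0$). So $H=B$ unless one of two accidents happens.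

1. $H\cap N_B=1$. Then $H$ is isomorphic to a subgroup of a torus, hence diagonalizable, and $\mathcal C|_U=S_2\oplus Q$ for some rank-one $Q$ of slope $1$.
2. $A=\mu_n$. Then $H$ acts trivially on $S_2^{\otimes n}$, so $S_2^{\otimes n}$ is trivial on $U$.

(If $A=\mathbb G_m$, a maximal torus of $H$ containing $\omega(\mathbb G_m)$ has rank $2$ and centralizes $\omega$, so it equals $T$. Thus the weak form is exactly the exclusion of accident 2.)

Both accidents produce a rank-one $\mathcal N\subset\mathcal E|_U$ with $\mathcal E\in\langle\mathcal C\rangle$. In accident 1 take $\mathcal N=Q\subset\mathcal C|_U$. In accident 2 take the line in $(\mathcal O\oplus\mathrm{Sym}^n\mathcal C)|_U$ spanned by $1+e_0^n$, the graph of a trivialization of $S_2^{\otimes n}$. Look at the smallest subobject of $\mathcal E$ on $X$ whose restriction contains $\mathcal N$. As $G=\mathrm{GL}_2$ acts irreducibly on $\mathcal C$, and as $\mathcal O$ and $\mathrm{Sym}^n\mathcal C$ are non-isomorphic irreducibles, this is all of $\mathcal C$, respectively all of $\mathcal O\oplus\mathrm{Sym}^n\mathcal C$.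 Its minimal-slope step on $U$ is $S_2$, respectively $\mathcal O\oplus S_2^{\otimes n}$, and it is *not contained in $\mathcal N$*. So one principle would exclude both accidents: *the minimal-slope step of the hull of $\mathcal N$ lies in $\mathcal N$.* This is Theorem A′ of Section 3, and it gives the theorem in general.

## 2. Convergent $F$-isocrystals on charts, and unit-root objects

Let $W=W(k)$, and write $R_{\mathbb Q}:=R[1/p]$ for a ring $R$ without $p$-torsion. $F\text{-Isoc}(X)$ is the category of convergent $F$-isocrystals for the $p$-power Frobenius, and $\mathcal C(X,\overline{\mathbb Q}_p)=\varinjlim_L F\text{-Isoc}(X)\otimes L$ over finite $L/\mathbb Q_p$. So an object is some $E\in F\text{-Isoc}(X)$ with an action of some $L$; tensor products are over $\mathcal O\otimes_{\mathbb Q_p}L$; subobjects are defined over some finite $L$; slopes are those of the underlying $F$-isocrystal. "Sub" means sub-$F$-isocrystal.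

*Powers of Frobenius.* The convention with $q$-power Frobenius, $q=p^a=\#k$, gives an equivalent theory. If $L\supset W_{\mathbb Q}$, then $\mathcal O\otimes_{\mathbb Q_p}L=\prod_{i\in\mathbb Z/a}\mathcal O\otimes_{W_{\mathbb Q},\tau^i}L$, so $E=\bigoplus E_i$ with $F:\varphi^*E_i\simeq E_{i+1}$. Then $E\mapsto(E_0,F^a)$ is an exact $\otimes$-equivalence with $L$-linear $q$-$F$-isocrystals, with inverse $E_0\mapsto\bigoplus_{0\le i<a}\varphi^{i*}E_0$. It is compatible with restriction and, up to a constant factor, with slopes.

*Duals.* For an $L$-object $E$, $f\mapsto\mathrm{Tr}_{L/\mathbb Q_p}\circ f$ identifies $\mathrm{Hom}_{\mathcal O\otimes L}(E,\mathcal O\otimes L)$ with $\mathrm{Hom}_{\mathcal O}(E,\mathcal O)$, compatibly with $F$ and $\nabla$, and the annihilator of an $L$-stable sub is the same in both senses.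

*Inheritance.* If $E|_U$ has a slope filtration $S_\bullet$ and $N\subset E|_U$ is a sub, then $N\cap S_\bullet$ (repetitions removed) is the slope filtration of $N$, since $(N\cap S_i)/(N\cap S_{i+1})\subset S_i/S_{i+1}$ and a sub of an isoclinic object is isoclinic of the same slope. The dual has the dual filtration, with opposite slopes.

**Definition (chart).** A chart is an affine connected open $\mathrm{Spec}\,B_1$ with an étale map $(t_1,\dots,t_d)$ to $\mathbb A^d_k$. Let $B$ be its $p$-adically complete lift, étale over $W\langle t_1,\dots,t_d\rangle$, with the unique Frobenius lift $\varphi$ such that $\varphi(t_i)=t_i^p$.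

We use these standard facts.

**(F1)** $B_{\mathbb Q}$ is a noetherian domain. $F\text{-Isoc}(\mathrm{Spec}\,B_1)$ is the category of finite projective $B_{\mathbb Q}$-modules $M$ with integrable connection and a horizontal isomorphism $F:\varphi^*M\simeq M$. With $\nabla_i=\nabla_{\partial/\partial t_i}$, horizontality reads $\nabla_i(Fm)=p\,t_i^{p-1}F(\nabla_im)$. A finitely generated $B_{\mathbb Q}$-module with integrable connection is projective; so a $\nabla$-stable submodule of $M$ is a direct summand.

**(F2)** (a) (Katz, *p-adic properties of modular schemes and modular forms*, 4.1.1.) Let $O$ be $p$-adically complete without $p$-torsion, with $O/p$ a noetherian normal domain and $\varphi$ a Frobenius lift. Finite projective $O$-modules $N_0$ with $\varphi^*N_0\simeq N_0$ correspond to continuous finite free $\mathbb Z_p$-representations of $\pi_1(\mathrm{Spec}\,O/p)$, by taking étale-local $F$-fixed vectors modulo all $p^n$. This is compatible with $\varphi$-equivariant base change. (b) (Crew, *F-isocrystals and p-adic representations*, Thm 2.1.) Unit-root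 objects on a smooth connected $Y$ correspond to continuous $\mathbb Q_p$-representations of $\pi_1(Y)$, compatibly with restriction to opens. On a chart with lift $(A,\varphi)$, the object attached to $V$ with stable lattice $V_0$ has underlying $F$-module $N_0[1/p]$, where $N_0$ is attached to $V_0$ by (a).

**(F3)** Dieudonné–Manin: over an algebraically closed field $\Omega$ of characteristic $p$, a finite-dimensional $W(\Omega)_{\mathbb Q}$-space with bijective $\varphi$-semilinear $F$ has a basis $e_i$ with $F^be_i=p^{a_i}e_i$ for some $b\ge1$, and its slopes are the $a_i/b$; if it is isoclinic of slope $\sigma$, one may take for $b$ the denominator of $\sigma$. We also use Zariski–Nagata purity of the branch locus.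

**Example 1.** On $\mathbb G_m$ take $B=W\langle x,x^{-1}\rangle$, $\varphi(x)=x^p$, and $M=B_{\mathbb Q}e_0\oplus B_{\mathbb Q}e_1$ with
$$Fe_0=e_0,\quad Fe_1=pe_1,\qquad \nabla_1e_0=0,\quad \nabla_1e_1=x^{-1}e_0 .$$
Horizontality: $\nabla_1(Fe_1)=px^{-1}e_0$ and $px^{p-1}F(x^{-1}e_0)=px^{p-1}x^{-p}e_0=px^{-1}e_0$. The slope filtration is $M\supset\langle e_0\rangle\supset0$ with slopes $1>0$. The line $\langle e_1\rangle$ is $F$-stable but not $\nabla$-stable, so it is not a sub.

**Faithfulness.** *A morphism of $F$-isocrystals on $X$ that vanishes on a dense open vanishes; and two subs of $M$ that agree on $U$ are equal.* For charts $\mathrm{Spec}\,B_1'\subset\mathrm{Spec}\,B_1$ the map $B\to B'$ is injective: if $b\mapsto0$ then $b=pb'$, because $B_1\to B_1'$ is injective; $b'\mapsto0$, because $B'$ has no $p$-torsion; iterating, $b\in\bigcap p^nB=0$. A morphism over a chart is an element of a projective $B_{\mathbb Q}$-module, which therefore injects into its base change to $B'_{\mathbb Q}$. If subs $N,N'$ of $M$ agree on $U$, then $N\to M/N'$ vanishes on $U$,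 hence vanishes, and $N=N'$ by symmetry.

## 3. Hulls of subobjects and the reduction to the maximal slope

By Chevalley, $H$ is the stabilizer in $G$ of a line $\ell=\eta_U(\mathcal N)$ for some rank-one $\mathcal N\subset\mathcal E|_U$, $\mathcal E\in\langle\mathcal C\rangle$. The direct approach is to try to extend $\mathcal N$ to $X$. It cannot succeed in general, because subs on $U$ need not extend, and the slope filtration itself is the counterexample. Suppose $M$ has rank two, slopes $0,1$ on $U$, and slopes $\tfrac12,\tfrac12$ at some $x\in X\setminus U$ (the crystalline $H^1$ of a family of elliptic curves with ordinary generic fibre and a supersingular fibre is of this kind). If $S_2$ were the restriction of a sub of $M$ on $X$, this sub would have rank one. The end point of the Newton polygon is constant on $X$, so it would have slope $0$ at $x$, but $M_x$ has no slope $0$. The failure is located at the small slopes, and this tells us what to ask for instead.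

**Theorem A′.** Let $\mathcal E\in\mathcal C(X,\overline{\mathbb Q}_p)$ be such that $\mathcal E|_U$ has a slope filtration, $0\neq\mathcal N\subset\mathcal E|_U$ a subobject, and $\overline{\mathcal N}\subset\mathcal E$ the smallest subobject on $X$ with $\mathcal N\subset\overline{\mathcal N}|_U$. Then the minimal-slope step of $\overline{\mathcal N}|_U$ is contained in $\mathcal N$.

The hull $\overline{\mathcal N}$ exists because $\mathcal E$ has finite length and finite intersections of subobjects commute with restriction to $U$. For instance, in the elliptic situation just described (with $\overline{\mathbb Q}_p$-coefficients) the hull of $S_2$ is $M$: a hull of rank one would restrict to $S_2$. And the minimal step of $M|_U$ is $S_2$.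

Dually, the part that must extend is a part that sees the *maximal* slope.

**Theorem A.** Let $M\in F\text{-Isoc}(X)$ and $U\subset X$ dense open such that $M|_U$ has a slope filtration. Let $\sigma$ be the maximal slope and $M|_U\twoheadrightarrow M_{\max}:=S_1/S_2$. Let $K\subset M|_U$ be a sub and $K_{\max}:=\mathrm{im}(K\to M_{\max})$. Then there is a smallest sub $M''\subset K$ with image $K_{\max}$ in $M_{\max}$, and $M''$ is the restriction to $U$ of a unique sub $M''_X\subset M$ on $X$.

**Theorem A implies Theorem A′.** The aim is to turn a sub extending to $X$ into a contradiction with minimality of the hull. Choose $L$ such that $\mathcal E,\mathcal N,\overline{\mathcal N}$ are defined over $L$; put $M=\overline{\mathcal N}^\vee$ and $K=\mathcal N^\perp\subset M|_U$, and apply Theorem A to the underlying $F$-isocrystals. Elements of $L^\times$ are automorphisms of $M$ preserving $K$ and the slope filtration, hence preserving $M''$; by uniqueness they preserve $M''_X$. As $L^\times$ spans $L$, $M''_X$ is an $L$-object. Suppose $K_{\max}\ne0$. Then $M''_X\neq0$,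 so $(M''_X)^\perp\subsetneq\overline{\mathcal N}$ is a subobject on $X$, and its restriction contains $K^\perp=\mathcal N$ because $M''\subset K$. This contradicts minimality. So $K_{\max}=0$, that is, $K\subset\ker(M|_U\to M_{\max})$. Taking annihilators, $(M_{\max})^\vee\subset K^\perp=\mathcal N$, and $(M_{\max})^\vee$ is the minimal-slope step of $\overline{\mathcal N}|_U$. $\square$

**Theorem A′ implies Theorem B.** The aim is to show that $P$ stabilizes Chevalley's line. Let $V$ be a finite-dimensional $G$-representation and $\ell\subset V$ a line with $H=\mathrm{Stab}_G(\ell)$. They correspond to $\mathcal E\in\langle\mathcal C\rangle$ and a rank-one $\mathcal N\subset\mathcal E|_U$. The hull $\overline{\mathcal N}\subset\mathcal E$ lies in $\langle\mathcal C\rangle$, so $V'=\eta_U(\overline{\mathcal N}|_U)\subset V$ is $G$-stable. By Theorem A′ the nonzero minimal-slope step of $\overline{\mathcal N}|_U$ is contained in the rank-one object $\mathcal N$, so it equals $\mathcal N$: the line $\ell$ is the lowest step of the slope filtration of $V'$. Now $\overline{\mathcal N}$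 is a subquotient in $\langle\mathcal C\rangle$ of a finite sum of objects $\mathcal C^{\otimes a}\otimes\mathcal C^{\vee\otimes b}$. On the sum, the slope filtration is the tensor construction of that of $\eta_U(\mathcal C|_U)$, by compatibility with tensor operations, so $P$ stabilizes it. By exactness and functoriality, the filtration on $V'$ is obtained from it by intersecting with a $G$-stable subspace and projecting to a quotient by a $G$-stable subspace. So $P$ stabilizes the slope filtration of $V'$, in particular $\ell$. Hence $P\subset\mathrm{Stab}_G(\ell)=H$, and $H=P$. Finally $Z_G(\omega)$ preserves the $\omega$-weight spaces of $\eta_U(\mathcal C|_U)$, hence $S_\bullet$, so $Z_G(\omega)\subset P=H$. $\square$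

The rest of the notes proves Theorem A. Uniqueness of $M''_X$ is the faithfulness statement of Section 2.

## 4. The maximal-slope quotient splits over the perfection

Let $\mathrm{Spec}\,A_1\subset U$ be a chart with lift $(A,\varphi)$, put $\tilde A:=W(A_1^{\mathrm{perf}})$, and let $A\to\tilde A$ be the $\varphi$-equivariant map lifting $A_1\subset A_1^{\mathrm{perf}}$; it sends $t_i\mapsto[t_i]$ because $\varphi(t_i)=t_i^p$. Write $M_A$ for the module of $M|_{\mathrm{Spec}A_1}$ and $M_{\tilde A}=M_A\otimes_{A_{\mathbb Q}}\tilde A_{\mathbb Q}$, and similarly for subs and quotients. Since $\varphi$ is bijective on $\tilde A$, $F$ is bijective on $M_{\tilde A}$. This is the gain: we may use $F^{-1}$.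

**Lemma 1.** The surjection $M_{\tilde A}\to(M_{\max})_{\tilde A}$ has a unique $F$-equivariant splitting $s$. If $M'\subset M|_{\mathrm{Spec}A_1}$ is a sub with image $M'_{\max}\subset M_{\max}$, then $s((M'_{\max})_{\tilde A})\subset M'_{\tilde A}$.

*Proof.* **Step 1: the equation.** We translate equivariance into a linear equation. Let $\mathcal H=\mathrm{Hom}(M_{\max},S_2)_{\tilde A}$ with $F(u)=FuF^{-1}$; all its slopes are $<0$. Let $s_0$ be a linear splitting and $h=Fs_0F^{-1}-s_0$, which lies in $\mathcal H$. Then $s_0+u$ is equivariant iff $h+F(u)=u$, that is, $u-F(u)=h$.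

**Step 2: solving it.** We show that $u=-\sum_{n\ge1}F^{-n}h$ converges. Let $Q=\mathrm{Frac}(A_1)^{\mathrm{perf}}$. Since $A_1^{\mathrm{perf}}\subset Q$, we have $\tilde A\subset W(Q)$ and $\tilde A\cap p^nW(Q)=p^n\tilde A$; likewise for $W(Q)\subset W(\overline Q)$. Write $\mathcal H$ as a direct summand of some $\tilde A_{\mathbb Q}^m$. By (F3) over $\overline Q$ there is a basis $e_i$ with $F^{-b}e_i=p^{a_i}e_i$, $a_i>0$, so
$$F^{-bn}\Bigl(\sum x_ie_i\Bigr)=\sum p^{na_i}\varphi^{-bn}(x_i)e_i\to0 .$$
Applying this to $h,F^{-1}h,\dots,F^{-(b-1)}h$, we see that the coordinates of $F^{-n}h$ tend to $0$ in $W(\overline Q)_{\mathbb Q}$, hence in $\tilde A_{\mathbb Q}$, where they lie. As $\tilde A$ is $p$-adically complete and a direct summand is closed (it is the kernel of a continuous projector), $u$ converges in $\mathcal H$, and $u-F(u)=-\sum_{n\ge1}F^{-n}h+\sum_{n\ge0}F^{-n}h=h$.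

**Step 3: uniqueness and subs.** Two splittings differ by an element of $\mathcal H^{F=1}$, which is $0$ because over $W(\overline Q)_{\mathbb Q}$ all slopes are nonzero. Steps 1 and 2 apply equally to $0\to M'\cap S_2\to M'\to M'_{\max}\to0$ and give an equivariant splitting $s_{M'}:(M'_{\max})_{\tilde A}\to M'_{\tilde A}$. The difference $s_{M'}-s|_{(M'_{\max})_{\tilde A}}$ is an $F$-invariant element of $\mathrm{Hom}(M'_{\max},S_2)_{\tilde A}$, whose slopes are again $<0$. So it is $0$. $\square$

Put
$$\Pi=\Pi_A:=s((K_{\max})_{\tilde A})\subset K_{\tilde A}.$$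
It is an $F$-stable direct summand of $M_{\tilde A}$ on which $F$ is bijective. For a sub $M'\subset K$ on the chart,
$$M'\text{ has image }K_{\max}\iff\Pi\subset M'_{\tilde A}. \tag{1}$$
The direction $\Rightarrow$ is Lemma 1. Conversely, if $\Pi\subset M'_{\tilde A}$, then $K_{\max}/\mathrm{im}(M')$, which is projective over the domain $A_{\mathbb Q}\subset\tilde A_{\mathbb Q}$, vanishes after $\otimes\tilde A_{\mathbb Q}$; so it has rank $0$ and is zero.

In Example 1 with $K=M$ we have $\Pi=\tilde A_{\mathbb Q}e_1$. This shows one defect of $\Pi$: it need not be stable under $\nabla$. The other is that it lives over $\tilde A$ and not over $A$.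

## 5. Coefficients and derivatives: the sub $M''$ on $U$

Both defects are cured by the same move: take all coefficients of the elements of $\Pi$ over $A$, then all derivatives.

**Coefficients.** Let $S=(\mathbb Z[1/p]\cap[0,1))^d$ and $t^s=\prod[t_i^{s_i}]$. As $A_1$ is étale over $k[t_1,\dots,t_d]$ and $k$ is perfect, $A_1^{1/p^m}=A_1\otimes_{k[t]}k[t_1^{1/p^m},\dots,t_d^{1/p^m}]$ is free over $A_1$ with basis $t^s$, $s\in S\cap p^{-m}\mathbb Z^d$. So $A_1^{\mathrm{perf}}=\bigoplus_{s\in S}t^sA_1$. The map from the $p$-completed direct sum $\widehat\bigoplus_{s}A$ to $\tilde A$, $(c_s)\mapsto\sum c_st^s$, is bijective mod $p$ between $p$-complete, $p$-torsion-free modules, hence bijective. So every $w\in\tilde A$ is uniquely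
$$w=\sum_{s\in S}c_s(w)t^s,\qquad c_s(w)\in A,\ c_s(w)\to0,$$
with $c_s$ $A$-linear. For example, with $p=2$, $d=1$ and $w=[t^{3/4}]+2[t^{5/2}]$ we get $c_{3/4}=1$ and $c_{1/2}=2t^2$. The maps $\mathrm{id}\otimes c_s$ are $A_{\mathbb Q}$-linear maps $c_s:M_{\tilde A}\to M_A$ with $x=\sum c_s(x)t^s$. If $M'\subset M_A$ is a direct summand, then
$$x\in M'_{\tilde A}\iff c_s(x)\in M'\text{ for all }s. \tag{2}$$
The direction $\Rightarrow$ is clear; for $\Leftarrow$, the projection of $x$ to a complement has all coefficients zero.

**Definition ($J_A$).** $J_A\subset M_A$ is the $A_{\mathbb Q}$-submodule generated by all $\nabla^\alpha c_s(x)$, for $x\in\Pi$, $s\in S$, and $\nabla^\alpha$ running over monomials in the commuting $\nabla_i$.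

In Example 1 with $K=M$, $c_0(e_1)=e_1$ and $\nabla_1e_1=x^{-1}e_0$, so $J_A=M_A$: no proper sub of $M$ surjects onto $M_{\max}$.

**Lemma 2.** $J_A$ is a sub-$F$-isocrystal with $\Pi\subset J_A\otimes\tilde A_{\mathbb Q}$, and is the smallest such. It is contained in $K$ and is the smallest sub of $K$ over the chart with image $K_{\max}$; in particular it does not depend on the coordinates. Its formation commutes with restriction to smaller charts.

*Proof.* **Step 1: minimality.** By Leibniz $J_A$ is $\nabla$-stable, hence a direct summand, and $\Pi\subset J_A\otimes\tilde A_{\mathbb Q}$ by (2). If $M'$ is a sub with $\Pi\subset M'_{\tilde A}$, then all $c_s(x)\in M'$ for $x\in\Pi$ by (2), so $J_A\subset M'$. For instance $J_A\subset K$.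

**Step 2: stability under $F$.** Let $x\in\Pi$; write $x=F(y)$ with $y\in\Pi$. From $F(y)=\sum_sF(c_s(y))t^{ps}$ and $t^{ps}=t^{\lfloor ps\rfloor}t^{\{ps\}}$ (integer and fractional parts taken coordinatewise) we get
$$c_{s'}(x)=\sum_{\{ps\}=s'}t^{\lfloor ps\rfloor}F(c_s(y)),$$
a sum over the $p^d$ indices $s=(s'+j)/p$, $j\in\{0,\dots,p-1\}^d$. So $c_{s'}(x)\in A_{\mathbb Q}F(J_A)$. Now $A_{\mathbb Q}F(J_A)$ is the image of $\varphi^*J_A$ under $\varphi^*M_A\simeq M_A$; it is a direct summand of rank $\mathrm{rk}\,J_A$, and it is $\nabla$-stable because $\nabla_i(Fm)=pt_i^{p-1}F(\nabla_im)$. So it contains all $\nabla^\alpha c_{s'}(x)$, that is, $J_A\subset A_{\mathbb Q}F(J_A)$. The quotient lies in $M_A/J_A$, hence is torsion-free, and it has rank $0$; so the two are equal and $J_A$ is a sub-$F$-isocrystal.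

**Step 3: intrinsic description.** By (1), a sub of $K$ has image $K_{\max}$ iff, after extension to $\tilde A_{\mathbb Q}$, it contains $\Pi$. So $J_A$ is the smallest sub of $K|_{\mathrm{Spec}A_1}$ with image $K_{\max}$, a description free of coordinates.

**Step 4: restriction.** Let $\mathrm{Spec}\,A_1'\subset\mathrm{Spec}\,A_1$ be a smaller chart; by Step 3 we may use the restricted coordinates. The $c_s$ are then compatible, and $\Pi_{A'}=\Pi_A\otimes\tilde A'_{\mathbb Q}$ by uniqueness of $s$. So the generators of $J_A$ lie in $J_{A'}$. Conversely $\Pi_{A'}\subset(J_A\otimes A'_{\mathbb Q})\otimes\tilde A'_{\mathbb Q}$, so $J_{A'}\subset J_A\otimes A'_{\mathbb Q}$ by minimality. $\square$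

Overlaps of two charts are covered by smaller charts, so the $J_A$ glue to a sub $M''\subset K$ on $U$, the smallest sub of $K$ with image $K_{\max}$. This is the first half of Theorem A. Let $r=\mathrm{rk}\,M''$. If $r=0$ put $M''_X=0$. **From now on $r>0$**, and the task is to extend $M''$ to $X$.

## 6. Growth of Witt vectors along a boundary divisor

From here to the end of Section 9, $D$ is a codimension-one irreducible component of $X\setminus U$. Choose a chart $\mathrm{Spec}\,B_1\subset X$ around a point of $D$ that is smooth on $D$ and lies on no other component of $X\setminus U$, with coordinates such that $D\cap\mathrm{Spec}\,B_1=V(t_1)=(X\setminus U)\cap\mathrm{Spec}\,B_1$ is integral and smooth over $k$. This is possible because $k$ is perfect: the smooth locus of $D$ is dense, a local equation $t_1$ of $D$ has $dt_1\ne0$ at a smooth point, and one completes $dt_1$ to a basis of differentials. Let $A=B\{1/t_1\}$ ($p$-completed localization), so that $\mathrm{Spec}\,A_1=\mathrm{Spec}\,B_1[1/t_1]\subset U$ is a chart. Write $t=t_1$, $k_D=k(D)$.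

**The formal neighborhood.** We replace $B$ by power series in $t$. Let $C_D$ be the $p$-completed localization of $B/t_1B$ at $(p)$. It is a complete discrete valuation ring with uniformizer $p$ and residue field $k_D$, carrying $\varphi$ (note $\varphi(t_1)=t_1^p$) and $\partial_2,\dots,\partial_d$; and $t_2,\dots,t_d$ form a $p$-basis of $k_D$. Extend $\varphi$ to $C_D[[t]]$ by $\varphi(t)=t^p$. As $B$ is formally étale over $W\langle t_1,\dots,t_d\rangle$ and $C_D[[t]]$ is $(p,t)$-adically complete, there is a unique $\iota:B\to C_D[[t]]$ with $t_1\mapsto t$, $t_i\mapsto t_i$ ($i\ge2$), lifting $B_1\to B_1/t_1\to k_D$ modulo $(p,t)$. The maps $\iota\varphi$ and $\varphi\iota$ agree on $W\langle t_1,\dots,t_d\rangle$, and modulo $(p,t)$ both are the $p$-th power of the reduction of $\iota$; so $\iota\varphi=\varphi\iota$ by uniqueness of étale lifting. Likewise $\iota\partial_i=\partial_i\iota$ (with $\partial_1=d/dt$), since derivations extend uniquely along étale maps. Mod $p$, $\iota$ identifies $k_D[[t]]$ with the completion of the discrete valuation ring $(B_1)_{(t_1)}$.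

**The punctured neighborhood.** Let $\mathbb K=k_D((t))$, and let $\Gamma$ be the $p$-completion of $C_D[[t]][1/t]$, that is, the ring of series $\sum_{n\in\mathbb Z}a_nt^n$ with $a_n\in C_D$ and $a_n\to0$ as $n\to-\infty$. It is a complete discrete valuation ring with uniformizer $p$ and residue field $\mathbb K$. We get $A\to\Gamma$, which mod $p$ is an injection $A_1\hookrightarrow\mathbb K$. Put $\tilde\Gamma=W(\mathbb K^{\mathrm{perf}})$. Then $\Gamma\subset\tilde\Gamma$ $\varphi$-equivariantly, $t_i\mapsto[t_i]$, compatibly with $\tilde A\to\tilde\Gamma$. As $t_1,\dots,t_d$ is a $p$-basis of $\mathbb K$, the argument of Section 5 shows that every $w\in\tilde\Gamma_{\mathbb Q}$ is uniquely $\sum_{s\in S}c_s(w)t^s$ with $c_s(w)\in\Gamma_{\mathbb Q}$ tending to $0$; $c_s$ is $\Gamma_{\mathbb Q}$-linear and compatible with the $c_s$ on $\tilde A$.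

**Measuring poles.** Let $\Omega$ be the completed algebraic closure of $\mathbb K$, with valuation $v$, $v(t)=1$. For $x=\sum p^i[x_i]\in W(\Omega)$ put $w_n(x)=\min_{i\le n}v(x_i)\in\mathbb Q\cup\{\infty\}$. It is non-increasing in $n$. Multiplying by $[z^{-1}]$ one sees that, for $z\in\Omega^\times$, $w_n(x)\ge v(z)$ iff $x\in[z]W(O_\Omega)+p^{n+1}W(\Omega)$. Consequently
$$w_n(x+y)\ge\min(w_n(x),w_n(y)),\quad w_n(xy)\ge\min_{i+j=n}(w_i(x)+w_j(y)),\quad w_n(\varphi(x))=p\,w_n(x). \tag{3}$$
For the middle one, $xy\equiv\sum_{i+j\le n}p^{i+j}[x_iy_j]$ mod $p^{n+1}$, and $v(x_iy_j)\ge w_i(x)+w_j(y)\ge w_i(x)+w_{n-i}(y)$.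

**Definition (overconvergent Witt vectors).** $W^\dagger(\Omega)$ is the set of $x\in W(\Omega)$ such that for some $c\ge0$, $w_n(x)\ge-c(n+1)$ for all $n$.

By (3) it is a ring. If $px\in W^\dagger(\Omega)$ with constant $c$, then $w_n(x)=w_{n+1}(px)\ge-c(n+2)\ge-2c(n+1)$, so $x\in W^\dagger(\Omega)$; hence $W^\dagger(\Omega)_{\mathbb Q}\cap W(\Omega)=W^\dagger(\Omega)$.

*$W^\dagger(\Omega)_{\mathbb Q}$ is a field.* Dividing by a power of $p$ and multiplying by $[x_0^{-1}]$, it suffices to invert $1-y$ with $y\in pW(\Omega)\cap W^\dagger(\Omega)$. Since $w_0(y)=\infty$ and $w_n(y)\ge-c(n+1)\ge-2cn$ for $n\ge1$, there is $c_1\ge0$ with $w_n(y)\ge-c_1n$ for all $n$. By (3) and induction, $w_n(y^m)\ge-c_1n$ for all $m,n$. As $y^m\in p^mW(\Omega)$, $\sum y^m$ converges, and modulo $p^{n+1}$ it is a finite sum, so $w_n(\sum y^m)\ge-c_1n$.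

Put $\Gamma^\dagger=\Gamma\cap W^\dagger(\Omega)$ and $\Gamma^\dagger_{\mathbb Q}=\Gamma_{\mathbb Q}\cap W^\dagger(\Omega)_{\mathbb Q}$. The latter is a field, equal to $\Gamma^\dagger[1/p]$, and $\Gamma\cap\Gamma^\dagger_{\mathbb Q}=\Gamma^\dagger$.

**Lemma 3.** If $w\in\tilde\Gamma_{\mathbb Q}\cap W^\dagger(\Omega)_{\mathbb Q}$ then all $c_s(w)\in\Gamma^\dagger_{\mathbb Q}$. Moreover, for $x=\sum a_nt^n\in\Gamma$, $m\ge0$ and $j\in\mathbb Z$,
$$w_m(x)\ge-j\iff t^jx\in C_D[[t]]+p^{m+1}\Gamma\iff v_p(a_n)\ge m+1\ \ \forall n<-j. \tag{4}$$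

*Proof.* The point is that the expansion in the $t^s$ respects poles. Let $w\in\tilde\Gamma$ with $w_m(w)\ge-j$. The first $m+1$ Teichmüller coordinates of $[t]^jw$ lie in
$$O_\Omega\cap\mathbb K^{\mathrm{perf}}=\bigcup_nk_D^{1/p^n}[[t^{1/p^n}]]=k_D[[t]]^{\mathrm{perf}}=\bigoplus_{s\in S}t^sk_D[[t]].$$
Hence $[t]^jw\in W(k_D[[t]]^{\mathrm{perf}})+p^{m+1}\tilde\Gamma$. As $C_D[[t]]$ is a $p$-adically complete lift of $k_D[[t]]$ mapping $\varphi$-equivariantly to $W(k_D[[t]]^{\mathrm{perf}})$, elements of the latter have expansions $\sum c_st^s$ with $c_s\in C_D[[t]]$, and by uniqueness these are the expansions above. So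
$$t^jc_s(w)\in C_D[[t]]+p^{m+1}\Gamma\quad\text{for all }s. \tag{5}$$
For $w=x\in\Gamma$ and $s=0$, where $c_0(x)=x$, this is the first "$\Rightarrow$" in (4). The converse holds because $C_D[[t]]\subset W(O_\Omega)$, and the second equivalence is read off coefficients. Now (5) and (4) give $w_m(c_s(w))\ge-j$ for all $s$. After scaling by a power of $p$, suppose $w\in\tilde\Gamma$ and $w_m(w)\ge-c(m+1)$ for all $m$; with $j=\lceil c(m+1)\rceil$ we get $w_m(c_s(w))\ge-(c+1)(m+1)$. $\square$

By (4), $x\in\Gamma^\dagger$ iff for some $c$: $v_p(a_n)\ge m+1$ whenever $m\ge0$ and $n<-c(m+1)$. Equivalently, $v_p(a_n)\ge\epsilon|n|-C$ for $n<0$, for some $\epsilon>0$ and $C\ge0$. Indeed, if $c\ge1$ works, take $m+1=\lceil|n|/c\rceil-1$ to get $v_p(a_n)\ge|n|/c-1$; conversely $c=(1+C)/\epsilon$ works, since $|n|>c(m+1)$ gives $\epsilon|n|-C\ge(1+C)(m+1)-C\ge m+1$.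

**Example 2.** $\sum_{n\ge0}p^nt^{-n}\in\Gamma^\dagger$. On the other hand $x=\sum_{n\ge0}p^nt^{-p^n}\in\Gamma$ is not in $\Gamma^\dagger$: the coefficient of $t^{-p^n}$ has valuation only $n$, and by (4) $w_m(x)=-p^m$.

The field $\Gamma_{\mathbb Q}^\dagger$ contains $C_D[[t]][1/t]_{\mathbb Q}$, hence is dense in $\Gamma_{\mathbb Q}$. It is stable under $\varphi$ by (3), under $\partial_i$ ($i\ge2$) since these act on coefficients, and under $\partial_1$, which only shifts exponents by one and multiplies coefficients by integers. Put $M_{\Gamma^\dagger}=M_B\otimes_{B_{\mathbb Q}}\Gamma^\dagger_{\mathbb Q}$ and $M_\Gamma=M_B\otimes_{B_{\mathbb Q}}\Gamma_{\mathbb Q}$. Since $M$ lives on all of $X$, $M_{\Gamma^\dagger}$ makes sense and is stable under $F$ and the $\nabla_i$. This is the replacement for $\dagger$-extendability, available at every boundary divisor for free.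

## 7. Eigenvectors of maximal slope are overconvergent

Why should the maximal slope behave better than the minimal one? Compare two equations. Over $\Gamma_{\mathbb Q}^\dagger$ let $Fe_0=e_0$, $Fe_1=pe_1-t^{-1}e_0$. The slopes are $0,1$, and $e_1+ye_0$ is an eigenvector for the maximal slope iff $\varphi(y)=py+t^{-1}$. The solution
$$y=\sum_{n\ge0}p^n\varphi^{-n-1}(t^{-1})=\sum_{n\ge0}p^n[t^{-1/p^{n+1}}]$$
has $w_n(y)=-1/p$ for all $n$: it is overconvergent. Now let $Fe_0=pe_0$, $Fe_1=e_1+t^{-1}e_0$. Then $e_1+xe_0$ is fixed by $F$, of minimal slope $0$, iff $x=t^{-1}+p\varphi(x)$. The only solution in $W(\Omega)_{\mathbb Q}$ is $x=\sum p^nt^{-p^n}$, since $z=p\varphi(z)$ forces $z=0$; by Example 2 it is not overconvergent. Frobenius multiplies pole orders by $p$. In the first equation $\varphi(y)$ is bounded by $y$, so poles shrink; in the second $x$ is bounded by $p\varphi(x)$, and poles may grow. The general statement follows.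

**Lemma 4.** Let $b\ge1$ with $b\sigma\in\mathbb Z$. If $v\in M_B\otimes W(\Omega)_{\mathbb Q}$ satisfies $F^bv=p^{b\sigma}v$, then $v\in M_B\otimes W^\dagger(\Omega)_{\mathbb Q}$.

*Proof.* **Step 1: an integral, overconvergent basis of the dual.** We want coordinates in which the eigenvector equation has coefficients in $\Gamma^\dagger$. On $M^\vee$ let $F'=p^{b\sigma}F_{M^\vee}^b$, so that $(F'f)(F^bm)=p^{b\sigma}\varphi^b(f(m))$. The map $A\to\Gamma\to W(\Omega)$ lies over the generic point of $\mathrm{Spec}\,A_1$, where all slopes $\lambda$ of $M$ are $\le\sigma$; so over $W(\Omega)_{\mathbb Q}$ the slopes of $F'$ are $b(\sigma-\lambda)\ge0$. By (F3) there are a basis $e_i$ of $M^\vee\otimes W(\Omega)_{\mathbb Q}$ and $b'\ge1$ with $F'^{b'}e_i\in p^{\mathbb Z_{\ge0}}e_i$; so $\sum_{0\le n<b'}F'^n(\bigoplus W(\Omega)e_i)$ is an $F'$-stable $W(\Omega)$-lattice. Let $\Lambda_0$ be a $\Gamma$-lattice in $M_\Gamma^\vee$. Comparing $\Lambda_0\otimes W(\Omega)$ with that lattice, and using $\Gamma\cap p^nW(\Omega)=p^n\Gamma$, we find $c_0$ with $F'^n\Lambda_0\subset p^{-c_0}\Lambda_0$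 for all $n\ge0$. Therefore $\Lambda=\sum_{n\ge0}\Gamma F'^n(\Lambda_0)$ is an $F'$-stable $\Gamma$-lattice. Since $M_{\Gamma^\dagger}^\vee$ is dense in $M_\Gamma^\vee$, a basis of $\Lambda/p\Lambda$ lifts to elements $m_1,\dots,m_q$ of $\Lambda\cap M_{\Gamma^\dagger}^\vee$, and by Nakayama they form a $\Gamma$-basis of $\Lambda$. They are also a $\Gamma_{\mathbb Q}^\dagger$-basis of $M_{\Gamma^\dagger}^\vee$, being $q=\mathrm{rk}\,M$ independent vectors. Since $F'$ preserves $\Lambda$ and $M_{\Gamma^\dagger}^\vee$, $F'm_i=\sum_jB_{ij}m_j$ with $B_{ij}\in\Gamma\cap\Gamma^\dagger_{\mathbb Q}=\Gamma^\dagger$.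

**Step 2: the equation.** Put $x_i=m_i(v)$; scaling $v$ by a power of $p$, assume $x_i\in W(\Omega)$. Then
$$\varphi^b(x_i)=p^{-b\sigma}(F'm_i)(F^bv)=(F'm_i)(v)=\sum_jB_{ij}x_j. \tag{6}$$

**Step 3: the estimate.** We compare poles on both sides. Choose $c\ge0$ with $w_n(B_{ij})\ge-c(n+1)$ for all $n,i,j$, and let $\xi_n=\min_iw_n(x_i)>-\infty$. By (3) and (6),
$$p^b\xi_n\ge\min_{0\le l\le n}\bigl(\xi_l-c(n-l+1)\bigr).$$
We show $\xi_n\ge-c(n+1)$ by induction on $n$; assume $\xi_n<\infty$. If the minimum is attained at $l=n$, then $(p^b-1)\xi_n\ge-c$, so $\xi_n\ge-c$. If it is attained at $l<n$, then by induction $p^b\xi_n\ge-c(l+1)-c(n-l+1)=-c(n+2)\ge-2c(n+1)$, so $\xi_n\ge-c(n+1)$ because $p^b\ge2$. Hence $x_i\in W^\dagger(\Omega)$, and $v=\sum x_im_i^\vee$ with $(m_i^\vee)$ the dual basis of $M_{\Gamma^\dagger}$. $\square$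

**Lemma 5.** $J_\Gamma:=J_A\otimes_{A_{\mathbb Q}}\Gamma_{\mathbb Q}\subset M_\Gamma$ is spanned over $\Gamma_{\mathbb Q}$ by vectors of $M_{\Gamma^\dagger}$. Hence $J_{\Gamma^\dagger}:=J_\Gamma\cap M_{\Gamma^\dagger}$ is stable under $F$ and all $\nabla_i$, and $J_{\Gamma^\dagger}\otimes_{\Gamma^\dagger_{\mathbb Q}}\Gamma_{\mathbb Q}=J_\Gamma$.

*Proof.* **Step 1: an overconvergent basis of $\Pi$ over $\tilde\Gamma$.** We must combine two kinds of information: $\Pi$ is defined over $\tilde\Gamma_{\mathbb Q}$, and its eigenvectors, which live only over $W(\Omega)_{\mathbb Q}$, are overconvergent. Let $\Pi_\Gamma=\Pi\otimes_{\tilde A_{\mathbb Q}}\tilde\Gamma_{\mathbb Q}\subset M_{\tilde\Gamma}:=M_B\otimes\tilde\Gamma_{\mathbb Q}$. Since $\Pi\simeq(K_{\max})_{\tilde A}$ compatibly with $F$, $\Pi\otimes W(\Omega)_{\mathbb Q}$ is isoclinic of slope $\sigma$; with $b$ the denominator of $\sigma$ it has a basis of vectors with $F^bv=p^{b\sigma}v$. By Lemma 4 these lie in $M_B\otimes W^\dagger(\Omega)_{\mathbb Q}$. Fix a $\Gamma_{\mathbb Q}^\dagger$-basis of $M_{\Gamma^\dagger}$.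 The reduced echelon basis of $\Pi\otimes W(\Omega)_{\mathbb Q}$ is unique; computed from the eigenvectors, its entries lie in the field $W^\dagger(\Omega)_{\mathbb Q}$; computed from a basis of $\Pi_\Gamma$, they lie in the field $\tilde\Gamma_{\mathbb Q}$. So the reduced echelon basis $w_1,\dots,w_{r_0}$ of $\Pi_\Gamma$ has entries in $\tilde\Gamma_{\mathbb Q}\cap W^\dagger(\Omega)_{\mathbb Q}$.

**Step 2: coefficients and derivatives.** By Lemma 3, $c_s(w_i)\in M_{\Gamma^\dagger}$ for all $s$, hence $\nabla^\alpha c_s(w_i)\in M_{\Gamma^\dagger}$. Let $J'$ be the $\Gamma_{\mathbb Q}$-span of all $\nabla^\alpha c_s(w_i)$; it is $\nabla$-stable. We show $J'=J_\Gamma$. First, $w_i=\sum c_s(w_i)t^s\in J'\otimes\tilde\Gamma_{\mathbb Q}$, so $\Pi_\Gamma\subset J'\otimes\tilde\Gamma_{\mathbb Q}$. So for $x\in\Pi$ we have $c_s(x)\in J'$ and $\nabla^\alpha c_s(x)\in J'$, giving $J_\Gamma\subset J'$. Conversely $\Pi_\Gamma\subset J_\Gamma\otimes\tilde\Gamma_{\mathbb Q}$ gives $c_s(w_i)\in J_\Gamma$, and $J'\subset J_\Gamma$ by $\nabla$-stability.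

**Step 3: linear algebra.** $J_\Gamma$ has a $\Gamma_{\mathbb Q}$-basis in $M_{\Gamma^\dagger}$; completing it to a $\Gamma^\dagger_{\mathbb Q}$-basis of $M_{\Gamma^\dagger}$ shows that its $\Gamma^\dagger_{\mathbb Q}$-span is $J_\Gamma\cap M_{\Gamma^\dagger}$. Stability under $F$ and $\nabla_i$ holds because both $J_\Gamma$ and $M_{\Gamma^\dagger}$ are stable. $\square$

## 8. The determinant line on the open disc

We now have $J$ over overconvergent functions near $D$, and want it over functions on the whole disc, $t=0$ included. The natural attempt uses Dwork's trick: over functions converging on the open disc, the connection $\nabla_1$ on a module with Frobenius becomes trivial, so one would like to generate $J$ by horizontal vectors. The obstacle is that horizontal vectors are in general *unbounded*, whereas the module over the disc that we need has bounded coefficients. In Example 1 with $x=1+t$, the vector $e_1-\log(1+t)e_0$ is horizontal, since $\nabla_1e_1=(1+t)^{-1}e_0$, and the coefficients $\pm1/n$ of $\log(1+t)$ are not bounded. For a *line* this trouble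 disappears, because a function without zeros up to the outer boundary of an annulus is automatically bounded there. So we pass to determinants.

Put $\Delta:=\det M''=\wedge^rM''$, a rank-one object on $U$. As $M''$ has the slope filtration $M''\cap S_\bullet$ with constant ranks, $\Delta$ is isoclinic; its slope $\mu$ is an integer since the rank is one.

**Rings.** Let $\kappa=\overline{k_D}$, $K_0=W(\kappa)_{\mathbb Q}$, and let $\Gamma_\kappa$ be the $p$-completion of $W(\kappa)[[t]][1/t]$. Let $\Gamma_{\kappa,\mathbb Q}^\dagger\subset\Gamma_{\kappa,\mathbb Q}$ be defined as before with $W(\kappa)$ in place of $C_D$ (so $\kappa$ replaces $k_D$ and $d=1$); it is a field. Let $\mathcal R$ be the Robba ring over $K_0$ (Laurent series converging on some annulus $\rho<|t|<1$), and $\mathcal R^+$ the ring of power series converging on $|t|<1$. By Section 6, $\sum a_nt^n$ lies in $\Gamma^\dagger_{\kappa,\mathbb Q}$ iff for some $\epsilon>0$ and $C$ we have $v_p(a_n)\ge\epsilon|n|-C$ for $n<0$ and $v_p(a_n)\ge-C$ for $n\ge0$. So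
$$\Gamma_{\kappa,\mathbb Q}^\dagger=\{\text{elements of }\mathcal R\text{ with bounded coefficients}\},\qquad\mathcal R^+\cap\Gamma_{\kappa,\mathbb Q}^\dagger=W(\kappa)[[t]]_{\mathbb Q}. \tag{7}$$
The $\varphi$-equivariant map $C_D\to W(k_D^{\mathrm{perf}})\to W(\kappa)$ induces $C_D[[t]]\to W(\kappa)[[t]]$, $\Gamma_{\mathbb Q}\to\Gamma_{\kappa,\mathbb Q}$ and $\Gamma_{\mathbb Q}^\dagger\to\Gamma^\dagger_{\kappa,\mathbb Q}\subset\mathcal R$, compatible with $\varphi$ and with $\partial_1=d/dt$.

Let $N=\wedge^rM$ and $N^+=N_B\otimes_{B_{\mathbb Q}}W(\kappa)[[t]]_{\mathbb Q}$. It is free, because $W(\kappa)[[t]]$ is a two-dimensional regular local ring, so $W(\kappa)[[t]]_{\mathbb Q}$ is a one-dimensional factorial domain, hence a PID. Let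
$$\ell=\wedge^rJ_{\Gamma^\dagger}\otimes_{\Gamma^\dagger_{\mathbb Q}}\Gamma^\dagger_{\kappa,\mathbb Q}\subset N^+\otimes\Gamma^\dagger_{\kappa,\mathbb Q},$$
a line stable under $F$ and $\nabla_1$, with $\ell\otimes\Gamma_{\kappa,\mathbb Q}=\Delta_A\otimes\Gamma_{\kappa,\mathbb Q}$.

**Horizontal basis (Dwork).** We trivialize $\nabla_1$ over $\mathcal R^+$. Let $e$ be a basis of $N^+$, $\nabla_1e=e\,\mathsf G$, $F(e)=e\,\mathsf A$ with $\mathsf A\in GL(W(\kappa)[[t]]_{\mathbb Q})$. Let $Y\in GL(K_0[[t]])$ satisfy $Y'=-\mathsf GY$, $Y(0)=1$. As $\mathsf G$ has bounded coefficients, the recursion for the coefficients of $Y$ shows that $Y$ converges on some disc $|t|<\rho_0$, and so does $Y^{-1}$, which satisfies $(Y^{-1})'=Y^{-1}\mathsf G$. Both $eY$ and $F(eY)\mathsf A(0)^{-1}=e\,\mathsf A\varphi(Y)\mathsf A(0)^{-1}$ are horizontal (the second because $\nabla_1F=pt^{p-1}F\nabla_1$) with value $1$ at $t=0$ in the basis $e$, so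
$$Y=\mathsf A\,\varphi(Y)\,\mathsf A(0)^{-1}.$$
If $Y$ converges on $|t|<\rho$, then $\varphi(Y)$, whose series involves only $t^{pn}$, converges on $|t|<\rho^{1/p}$, hence so does $Y$. Iterating, $Y\in\mathrm{Mat}(\mathcal R^+)$; likewise $Y^{-1}=\mathsf A(0)\varphi(Y^{-1})\mathsf A^{-1}$ has entries in $\mathcal R^+$. So $N^+\otimes\mathcal R^+=\Theta\otimes_{K_0}\mathcal R^+$ with $\Theta$ the space of horizontal sections.

**Lemma 6.** There is $h\in N^+$ with $\ell=\Gamma_{\kappa,\mathbb Q}^\dagger h$ and $Fh=p^\mu h$, where $\mu$ is the slope of $\Delta$.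

*Proof.* **Step 1: coordinates without zeros.** We study a generator of $\ell$ in horizontal coordinates. Let $\epsilon$ generate $\ell$, $\nabla_1\epsilon=g\epsilon$ with $g\in\Gamma_{\kappa,\mathbb Q}^\dagger$. In a basis $(h_i)$ of $\Theta$, $\epsilon=\sum y_ih_i$ with $y_i\in\mathcal R$ and $y_i'=gy_i$. Say $y_1\ne0$. Take an annulus $\rho<|t|<1$ where all $y_i$ and $g$ converge. There $y_1$ has no zero, over any algebraic extension of $K_0$: at a zero of order $m\ge1$, $y_1'$ has order $m-1$ but $gy_1$ has order $\ge m$.

**Step 2: such a function is bounded, with its inverse.** Write $y_1=\sum a_nt^n$. By the theory of Newton polygons, if for some $\rho_1\in(\rho,1)$ the maximum of $|a_n|\rho_1^n$ were attained at two indices, $y_1$ would have a zero with $|t|=\rho_1$. So it is attained at a single $n$. On a compact subinterval only finitely many $n$ compete, so the maximizing $n$ is locally constant in $\rho_1$, hence constant: $n=n_0$. Thus $y_1=a_{n_0}t^{n_0}(1-z)$ with Gauss norms $|z|_{\rho_1}<1$ for all $\rho_1\in(\rho,1)$; $\sum z^m$ converges on the annulus,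 $y_1$ is invertible there, and $|y_1^{\pm1}|_{\rho_1}=(|a_{n_0}|\rho_1^{n_0})^{\pm1}$. So the $n$-th coefficient $b_n$ of $y_1^{\pm1}$ satisfies $|b_n|\rho_1^n\le(|a_{n_0}|\rho_1^{n_0})^{\pm1}$, and letting $\rho_1\to1$, $|b_n|\le|a_{n_0}|^{\pm1}$. By (7), $y_1^{\pm1}\in\Gamma_{\kappa,\mathbb Q}^\dagger$.

**Step 3: a bounded horizontal generator.** We have $(y_i/y_1)'=0$, so $y_i=c_iy_1$ with $c_i\in K_0$. Hence $\epsilon=y_1h$ with $0\ne h=\sum c_ih_i\in\Theta$; so $h=y_1^{-1}\epsilon\in\ell$ and $\ell=\Gamma_{\kappa,\mathbb Q}^\dagger h$. In the basis $e$, the coordinates of $h$ lie in $\mathcal R^+$ (as $h\in\Theta$) and in $\Gamma^\dagger_{\kappa,\mathbb Q}$ (as $h\in\ell$), so by (7) $h\in N^+$.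

**Step 4: the Frobenius.** We normalize $h$. Write $Fh=ah$ with $a\in\Gamma_{\kappa,\mathbb Q}^\dagger$, $a\ne0$. Since $h$ and $Fh$ are horizontal for $\nabla_1$, $a'=0$, so $a\in K_0$ and $a=p^{\mu'}u$ with $u\in W(\kappa)^\times$. As $\kappa$ is algebraically closed there is $z\in W(\kappa)^\times$ with $\varphi(z)u=z$; replacing $h$ by $zh$, $Fh=p^{\mu'}h$. As $\ell\otimes\Gamma_{\kappa,\mathbb Q}=\Delta_A\otimes\Gamma_{\kappa,\mathbb Q}$, $\mu'$ is the generic slope $\mu$ of $\Delta$. $\square$

## 9. The character of $\det M''$ is unramified along the boundary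

The twist $(\Delta,p^{-\mu}F)$ is unit-root. By (F2) it corresponds to a character $\chi:\pi_1(U)\to\mathbb Z_p^\times$ and, over $A$, to a rank-one $\Delta_0$ with $\Delta_0[1/p]=\Delta_A$.

**Lemma 7.** $\chi$ factors through $\pi_1(X)$. Hence $\Delta=\Delta_X|_U$ for a rank-one $\Delta_X\in F\text{-Isoc}(X)$ whose twist $(\Delta_X,p^{-\mu}F)$ is unit-root.

*Proof.* **Step 1: geometric triviality near $D$.** We turn the vector $h$ into a statement about $\chi$. By Lemma 6, $h$ is a basis of $\Delta_0\otimes\Gamma_{\kappa,\mathbb Q}$ fixed by $p^{-\mu}F$; after scaling by a power of $p$ it generates $\Delta_0\otimes\Gamma_\kappa$. So by (F2)(a) applied to $A\to\Gamma_\kappa$, where $\Gamma_\kappa/p=\kappa((t))$, we get $\chi|_{\mathrm{Gal}(\kappa((t)))}=1$.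

**Step 2: from $\kappa((t))$ back to $\mathbb K=k_D((t))$.** The residue field $k_D$ is imperfect when $d>1$, so we must check that no inseparable residue extension hides ramification. Fix $n$ and let $\mathbb L/\mathbb K$ be the finite Galois extension cut out by $\chi|_{\mathrm{Gal}(\mathbb K)}$ mod $p^n$. By Step 1, $\mathbb L$ embeds in $\kappa((t))$ over $\mathbb K$; write $\mathbb L=\mathbb K(y)$ with $y$ separable. The union of the $k''((t))$, $k''\subset\kappa$ finite over $k_D$, is dense in $\kappa((t))$ by truncating series, and its elements are algebraic over $\mathbb K$. So Krasner's lemma gives $y\in k''((t))$ for some such $k''$. Let $k'\subset k''$ be the maximal separable subextension over $k_D$. Then $k''((t))$ is purely inseparable over $k'((t))$, while $y$ is separable over it; so $\mathbb L\subset k'((t))$, which is unramified over $\mathbb K$.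

**Step 3: from the completion to $X$.** Let $V\to U$ be the connected finite étale cover defined by the kernel of $\chi$ mod $p^n$, and $O'$ the integral closure of the discrete valuation ring $\mathcal O_{X,D}$ in $k(V)$, a finite $\mathcal O_{X,D}$-algebra and a semilocal Dedekind ring. The completion of $\mathcal O_{X,D}$ is $k_D[[t]]$, and $O'\otimes k_D[[t]]$ is the product of the completions of $O'$ at its maximal ideals. These are complete discrete valuation rings whose fraction fields are the factors of $k(V)\otimes_{k(X)}\mathbb K$, each isomorphic to $\mathbb L$. So each of them is the ring of integers of $\mathbb L$, étale over $k_D[[t]]$ by Step 2. By faithfully flat descent $O'$ is étale over $\mathcal O_{X,D}$.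

**Step 4: purity.** Steps 1–3 hold for every codimension-one component $D$ of $X\setminus U$ and every $n$. So the normalization of $X$ in $k(V)$ is étale over all points of codimension one, hence étale by Zariski–Nagata purity. So $\chi$ mod $p^n$ factors through $\pi_1(X)$ for every $n$, and so does $\chi$. (If $X\setminus U$ has no codimension-one component, only this step is needed.) The second statement follows from (F2)(b) and its compatibility with restriction to opens. $\square$

## 10. Extending the inclusion of the determinant, and recovering $M''$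

Extending $\Delta$ abstractly is not enough: we need the inclusion $j:\Delta\hookrightarrow\wedge^rM|_U$ over $X$.

**Step 1: a good basis of $\Delta_X$ on the disc.** This will let us compare $j$ with $h$. Let $D$ and its chart be as before. Over $W(\kappa)[[t]]_{\mathbb Q}$, *$\Delta_X$ has a basis $\varepsilon$ with $F\varepsilon=p^\mu\varepsilon$.* For any basis $\varepsilon_0$, $F\varepsilon_0=u\varepsilon_0$ with $u$ a unit of $W(\kappa)[[t]]_{\mathbb Q}$. By Weierstrass preparation $u\in p^{\mathbb Z}W(\kappa)[[t]]^\times$, since a distinguished polynomial of positive degree vanishes somewhere on the open disc and is not a unit. The exponent of $p$ is the slope $\mu$, so $u=p^\mu u'$ with $u'\in W(\kappa)[[t]]^\times$. Scaling $\varepsilon_0$ by some $z_0\in W(\kappa)^\times$ replaces $u'$ by $u'\varphi(z_0)/z_0$, so we may assume $u'(0)=1$. Then $\varphi^i(u')\in1+t^{p^i}W(\kappa)[[t]]$, the product $z=\prod_{i\ge0}\varphi^i(u')$ converges $t$-adically, $z=u'\varphi(z)$, and $\varepsilon=z\varepsilon_0$ satisfies $F\varepsilon=\varphi(z)p^\mu u'\varepsilon_0=p^\mu\varepsilon$.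

**Step 2: $j$ has no pole on the disc.** In $N^+\otimes\Gamma_{\kappa,\mathbb Q}$ the image of $j$ is the line of $h$, so $j(\varepsilon)=\alpha h$ with $\alpha\in\Gamma_{\kappa,\mathbb Q}$. Both $j(\varepsilon)$ and $h$ are multiplied by $p^\mu$ under $F$, so $\varphi(\alpha)=\alpha$. Since $\kappa((t))^{\varphi=1}=\mathbb F_p$, this gives $\alpha\in\mathbb Q_p$. As $h\in N^+$ by Lemma 6, $j(\varepsilon)\in N^+$. Let $T=\mathrm{Hom}(\Delta_X,\wedge^rM)_B$, a projective $B_{\mathbb Q}$-module; we have shown
$$j\in(T\otimes A_{\mathbb Q})\cap(T\otimes W(\kappa)[[t]]_{\mathbb Q})\quad\text{inside }T\otimes\Gamma_{\kappa,\mathbb Q}.$$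

**Lemma 8.** $A\cap W(\kappa)[[t]]=B$ in $\Gamma_\kappa$.

*Proof.* First modulo $p$: the map $A_1\to\kappa((t))$ is injective, and $A_1\cap\kappa[[t]]=B_1$. Indeed, if $f=b/t_1^n$ with $n\ge1$ and $b\in B_1\setminus t_1B_1$, then $b$ has nonzero image in $B_1/t_1\subset\kappa$, so $f$ has a pole. Now let $a\in A\cap W(\kappa)[[t]]$. Then $a\equiv b_0$ mod $p$ with $b_0\in B$, and $a-b_0\in pA\cap pW(\kappa)[[t]]$. Iterating with $(a-b_0)/p$ gives $a=\sum p^ib_i\in B$. $\square$

**Step 3: extension across $D$.** Embed $T$ as a direct summand of some $B_{\mathbb Q}^m$. The coordinates of $j$ lie in $A_{\mathbb Q}\cap W(\kappa)[[t]]_{\mathbb Q}=B_{\mathbb Q}$ by Lemma 8, and $j$ is fixed by the projector to $T$; so $j\in T$. It is compatible with $F$ and $\nabla$ since it is so over $A_{\mathbb Q}\supset B_{\mathbb Q}$.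

**Step 4: extension across codimension $\ge2$.** By faithfulness the extensions for the various $D$ glue, so $j$ extends to an open $X^\circ\supset U$, the union of $U$ and the chosen charts, with complement of codimension $\ge2$. For any chart $\mathrm{Spec}\,B_1\subset X$ write $X^\circ\cap\mathrm{Spec}\,B_1=\bigcup_i\mathrm{Spec}\,B_1[1/f_i]$ (finite union, $f_i\ne0$). By normality $\bigcap B_1[1/f_i]=B_1$. Working inside $B\{1/\prod f_i\}$, we get $\bigcap B\{1/f_i\}=B$ as in Lemma 8: an element $a$ of the intersection is congruent mod $p$ to some $b_0\in B$, $a-b_0$ lies in $pB\{1/f_i\}$ for each $i$ because $B_1[1/f_i]\to B_1[1/\prod f_i]$ is injective, and one iterates. By the direct summand argument of Step 3, $j$ extends over $\mathrm{Spec}\,B_1$; by faithfulness these extensions are compatible with $F$ and $\nabla$ and glue to $j_X:\Delta_X\to\wedge^rM$ on $X$.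

**Step 5: from the line to $M''$.** A subspace is determined by its determinant line. Put
$$M''_X:=\ker\bigl(M\to\wedge^{r+1}M\otimes\Delta_X^{-1},\quad m\mapsto m\wedge j_X\bigr),$$
the kernel of a morphism of $F$-isocrystals on $X$, hence a sub of $M$. On $U$, where $\Delta=\wedge^rM''\subset\wedge^rM|_U$ and $M''$ is locally a direct summand of rank $r$, it equals $\{m:\ m\wedge\det M''=0\}=M''$. So $M''=M''_X|_U$.

This proves Theorem A, and by Section 3 also Theorem A′ and Theorem B: $G(\mathcal C|_U)$ is the stabilizer of $S_\bullet(\mathcal C|_U)$ in $G(\mathcal C)$, and it contains $Z_{G(\mathcal C)}(\omega)$. The weak generalized parabolicity conjecture is true. $\blacksquare$
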